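\title{When does the root category of a quiver determine its derived equivalence class?}

\begin{abstract}
The generalized root category $\mathcal R_A$ of a finite-dimensional algebra $A$ of finite global dimension is the triangulated hull of the orbit category $\mathcal D^b(\mathrm{mod}\,A)/\Sigma^2$. It has been conjectured that, if $\mathcal R_A$ is triangle equivalent to the root category of a path algebra $kQ$, then $A$ is derived equivalent to $kQ$. We give a counterexample of dimension $7$ with three simple modules, and we determine the quivers $Q$ for which the statement holds: it holds if and only if the graph obtained from $Q$ by identifying parallel arrows is a forest. The root category does not see even degrees placed on the arrows of $Q$; the proof decides which of these gradings come from ordinary algebras.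
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field, let $A$ be a finite-dimensional $k$-algebra of finite global dimension, and let $\mathcal D^b(A)=\mathcal D^b(\mathrm{mod}\,A)$ be its bounded derived category, with suspension $\Sigma$. The \emph{orbit category} $\mathcal D^b(A)/\Sigma^2$ has the same objects and the morphism spaces $\bigoplus_{m\in\mathbb Z}\mathrm{Hom}(X,\Sigma^{2m}Y)$. It remembers cohomological degrees only modulo $2$. A morphism of the orbit category may have components in several degrees, and then its cone may be missing (Remark~\ref{rem:notdense}), so the orbit category need not carry a canonical triangle structure. The \emph{generalized root category} $\mathcal R_A$ is the triangulated hull of the orbit category in the sense of Keller; its construction is recalled in Section~\ref{sec:root}. It is a $2$-periodic triangulated $k$-category with an algebraic triangle functor $\pi_A:\mathcal D^b(A)\to\mathcal R_A$ that has the following universal property: for every dg category $\mathcal B$ and every $X\in\mathcal D(A^{op}\otimes\mathcal B)$ with $\Sigma^2A\otimes^L_AX\cong X$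 in $\mathcal D(A^{op}\otimes\mathcal B)$, the functor $-\otimes^L_AX:\mathcal D^b(A)\to\mathcal D(\mathcal B)$ factors through $\pi_A$. We work with the construction and do not use this property.

For the path algebra $kQ$ of a finite acyclic quiver, the orbit category $\mathcal D^b(kQ)/\Sigma^2$ is already triangulated and is triangle equivalent to $\mathcal R_{kQ}$; it is called the \emph{root category} of $kQ$. Here the folding seems harmless. Every object is a sum $M\oplus\Sigma M'$ of a module and a shifted module, and for modules $M,N$ the morphisms $M\to N$ and $M\to\Sigma N$ in the root category are $\mathrm{Hom}(M,N)$ and $\mathrm{Ext}^1(M,N)$: since $\mathrm{Ext}^2$ vanishes, no two degrees are superimposed. Call two algebras \emph{derived equivalent} if their bounded derived categories are triangle equivalent. Derived equivalent algebras have equivalent generalized root categories (Corollary~\ref{cor:derinv}), and one may guess that for root categories of quivers the converse holds. This is the conjecture posed in \cite{root}.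

\begin{quote}
\textbf{Conjecture.} \emph{If $\mathcal R_A$ is triangle equivalent to the root category of a finite-dimensional hereditary algebra $kQ$, then $A$ is derived equivalent to $kQ$.}
\end{quote}

The statement is known when $kQ$ is representation-finite and when $kQ$ is tame of type $\tilde D$ or $\tilde E$. In general it is false. We compose paths like functions, so $ba$ means ``first $a$, then $b$''; all functors and equivalences are $k$-linear.

\begin{theorem}\label{thm:example}
Let $A$ be given by the quiver $a:1\to2$, $b:2\to3$, $c:3\to1$ with relations $ba=0$, $cb=0$. Let $Q$ be the quiver $x\to y\to z$, $x\to z$. Then $\mathrm{gl.dim}\,A=3$ and $\mathcal R_A\simeq\mathcal R_{kQ}$ as triangulated categories, but $A$ is not derived equivalent to $kQ$. So the conjecture is false.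
\end{theorem}

For a finite acyclic quiver $Q$ let $\overline Q$ be the simple graph on the vertex set $Q_0$ with one edge $\{i,j\}$ whenever there is at least one arrow between $i$ and $j$.

\begin{theorem}\label{thm:main}
Let $Q$ be a finite acyclic quiver. The following are equivalent.
\begin{enumerate}
\item[(1)] For every finite-dimensional $k$-algebra $A$ of finite global dimension, a triangle equivalence $\mathcal R_A\simeq\mathcal R_{kQ}$ implies that $A$ is derived equivalent to $kQ$.
\item[(2)] $\overline Q$ is a forest.
\end{enumerate}
\end{theorem}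

Thus the conjecture holds for all trees, wild ones included, which contains the known cases of Dynkin type and of types $\tilde D$ and $\tilde E$; it holds for the Kronecker quiver and for all generalized Kronecker quivers. Among connected tame quivers it fails exactly for the types $\tilde A_n$ with $n\ge2$.

\subsection*{The idea}
Assign an even integer $|\alpha|$ to each arrow $\alpha$ of $Q$, call the graded quiver $\Gamma$, and view $k\Gamma$ as a dg algebra with zero differential. After folding, even degrees are invisible: $k\Gamma$ and $kQ$ have the same $2$-periodic derived category. So every ordinary algebra $A$ with $\mathcal D(A)\simeq\mathcal D(k\Gamma)$ has $\mathcal R_A\simeq\mathcal R_{kQ}$, and we shall see that, after a field extension, every solution of $\mathcal R_A\simeq\mathcal R_{kQ}$ arises in this way. The conjecture becomes a question about gradings. Replacing the projective $P_i$ by $\Sigma^{2c_i}P_i$ changes the degree of an arrow $i\to j$ by $2(c_i-c_j)$, so only the total degree around cycles of the underlying graph matters. On a tree every grading can be removed. On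 a cycle formed by two parallel arrows a nonzero total degree cannot be removed, but it produces Hochschild cohomology in negative degree, which an ordinary algebra does not have. On a cycle with at least three vertices there is enough room to realize total degree $\pm 2$ by an ordinary algebra, and the smallest case is Theorem~\ref{thm:example}.

Sections~\ref{sec:root} and~\ref{sec:graded} set up root categories and graded path algebras. Section~\ref{sec:example} proves Theorem~\ref{thm:example}. Section~\ref{sec:cycles} proves (1)$\Rightarrow$(2) and Section~\ref{sec:forests} proves (2)$\Rightarrow$(1) in Theorem~\ref{thm:main}.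

\section{Root categories as perfect derived categories}\label{sec:root}

\subsection*{Conventions}
The field $k$ is arbitrary and $\otimes=\otimes_k$. Modules are right modules. An arrow $\alpha:i\to j$ lies in $e_j(kQ)e_i$. We put $P_i=e_ikQ$, so that $\mathrm{Hom}(P_i,P_j)=e_jkQe_i$ has as a basis the paths from $i$ to $j$, acting by left multiplication. In a triangulated category, $\mathrm{Hom}^*(X,Y)=\bigoplus_l\mathrm{Hom}(X,\Sigma^lY)$, with the $l$-th summand in degree $l$. We write $\mathrm{tria}$ for the generated triangulated subcategory and $\mathrm{thick}$ for the generated triangulated subcategory closed under direct summands.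

\subsection*{Dg algebras}
Let $C$ be a dg algebra and $\mathcal D(C)$ the derived category of dg $C$-modules. For dg modules $M,N$ let $\mathrm{Hom}^\bullet_C(M,N)$ be the complex of graded $C$-linear maps. A dg module $M$ is \emph{h-projective} if $\mathrm{Hom}^\bullet_C(M,N)$ is acyclic for all acyclic $N$; then $H^*\mathrm{Hom}^\bullet_C(M,N)=\mathrm{Hom}^*(M,N)$ in $\mathcal D(C)$ for all $N$. The module $C$ is h-projective, the class is closed under shifts, mapping cones, direct sums and summands, and every object of $\mathcal D(C)$ is isomorphic to an h-projective one. Idempotents split in $\mathcal D(C)$. The \emph{perfect} objects form $\mathrm{per}\,C=\mathrm{thick}(C)$. If $C=A$ is a finite-dimensional algebra, $\mathrm{per}\,A$ consists of the objects represented by bounded complexes of finitely generated projectives, and $\mathrm{per}\,A=\mathcal D^b(A)$ if and only if $\mathrm{gl.dim}\,A<\infty$. An object $T$ \emph{generates} $\mathcal D(C)$ if $\mathrm{Hom}^*(T,Y)=0$ implies $Y=0$. We use two standard facts.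
\begin{enumerate}
\item[(M1)] A quasi-isomorphism of dg algebras $C\to C'$ induces a triangle equivalence $\mathcal D(C)\simeq\mathcal D(C')$ that sends $C$ to $C'$, hence $\mathrm{per}\,C\simeq\mathrm{per}\,C'$.
\item[(M2)] Let $T$ be h-projective and perfect, and $E=\mathrm{End}^\bullet_C(T)$. The functor $-\otimes^L_ET:\mathcal D(E)\to\mathcal D(C)$ is fully faithful with right adjoint $\mathrm{Hom}^\bullet_C(T,-)$, sends $E$ to $T$, and restricts to $\mathrm{per}\,E\simeq\mathrm{thick}(T)$. It is an equivalence if and only if $T$ generates $\mathcal D(C)$, if and only if $\mathrm{thick}(T)=\mathrm{per}\,C$.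
\end{enumerate}
A \emph{tilting object} is an object $T\in\mathrm{per}\,C$ with $\mathrm{Hom}(T,\Sigma^lT)=0$ for $l\ne0$ and $\mathrm{thick}(T)=\mathrm{per}\,C$. Choose $T$ h-projective and put $A=\mathrm{End}(T)=H^0(E)$. Let $\tau_{\le0}E\subset E$ be the dg subalgebra $\bigoplus_{n<0}E^n\oplus\ker d^0$. Both maps $A\leftarrow\tau_{\le0}E\to E$ are quasi-isomorphisms, so $\mathcal D(A)\simeq\mathcal D(C)$ with $A\mapsto T$, and $\mathrm{per}\,A\simeq\mathrm{per}\,C$. By Rickard's theorem, two finite-dimensional algebras $A$, $A'$ are derived equivalent if and only if $\mathrm{per}\,A'$ contains a tilting object with endomorphism algebra $A$. For algebras of finite global dimension, the only case we need, one direction was just shown, and for the other one takes the image of $A$ under an equivalence $\mathcal D^b(A)\simeq\mathcal D^b(A')$.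

\subsection*{Folding and field extension}
Both operations are extensions of scalars, and one lemma treats them together. Let $k[u^{\pm}]=k[u,u^{-1}]$ with $|u|=2$ and $du=0$.

\begin{lemma}\label{lem:scalars}
Let $\Lambda$ be $k[u^\pm]$ or a field extension of $k$ placed in degree $0$. The functor $-\otimes\Lambda$ preserves h-projectives and induces a triangle functor $\mathcal D(C)\to\mathcal D(C\otimes\Lambda)$. If $X$ is h-projective and perfect and $Y$ is any dg $C$-module, the natural map
\[
\mathrm{Hom}^\bullet_C(X,Y)\otimes\Lambda\longrightarrow\mathrm{Hom}^\bullet_{C\otimes\Lambda}(X\otimes\Lambda,Y\otimes\Lambda)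
\]
is a quasi-isomorphism, and it is compatible with composition.
\end{lemma}

\begin{proof}
The functor is exact, and $\mathrm{Hom}^\bullet_{C\otimes\Lambda}(X\otimes\Lambda,N)=\mathrm{Hom}^\bullet_C(X,N)$ shows that it preserves h-projectives. The map sends $f\otimes\lambda$ to $x\otimes\lambda'\mapsto f(x)\otimes\lambda\lambda'$, which respects composition. It is an isomorphism for $X=C$, and by the five lemma the objects $X$ for which it is a quasi-isomorphism form a thick subcategory.
\end{proof}

For a field extension $L$ we write $C_L$, $X_L$; the lemma says $\mathrm{Hom}(X_L,Y_L)=\mathrm{Hom}(X,Y)\otimes L$ for $X$ perfect. For $\Lambda=k[u^\pm]$ we write $C[u^\pm]$ and $\pi=-\otimes k[u^\pm]$. Multiplication by $u$ gives $\Sigma^2\cong\mathrm{id}$ on $\mathcal D(C[u^\pm])$, and the lemma says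
\begin{equation}\label{eq:fold}
\mathrm{Hom}(\pi X,\Sigma^\epsilon\pi Y)=\bigoplus_{m\in\mathbb Z}\mathrm{Hom}(X,\Sigma^{2m+\epsilon}Y)\qquad(X\in\mathrm{per}\,C,\ Y\in\mathcal D(C),\ \epsilon\in\mathbb Z).
\end{equation}
The two operations commute: $(\pi X)_L=\pi(X_L)$. If $C=A$ is an algebra, a dg $A[u^\pm]$-module is a \emph{$2$-periodic complex} $(M^0,M^1,d^0,d^1)$ of $A$-modules, with $d^0:M^0\to M^1$, $d^1:M^1\to M^0$ and $d^1d^0=0=d^0d^1$. For a complex $X$, the folded complex $\pi X$ has terms $\bigoplus_aX^{2a}$ and $\bigoplus_aX^{2a+1}$.

\subsection*{The triangulated hull}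
Let $A$ have finite global dimension and let $\mathcal A$ be the dg category of bounded complexes of finitely generated projective $A$-modules. The dg orbit category $\mathcal A/\Sigma^2$ has the same objects and the morphism complexes $\bigoplus_m\mathcal A(X,\Sigma^{2m}Y)=\mathcal A(X,Y)\otimes k[u^\pm]$. By definition, $\mathcal R_A$ is the triangulated subcategory of $\mathcal D(\mathcal A/\Sigma^2)$ generated by the representable modules. Every object of $\mathcal A$ is a finite iterated extension of shifts of summands of $A$, so the module represented by $A$ generates $\mathcal D(\mathcal A/\Sigma^2)$, and restriction to the object $A$ is an equivalence onto $\mathcal D(A[u^\pm])$. It sends the module represented by $X$ to $\mathcal A(A,X)\otimes k[u^\pm]=\pi X$. Hence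
\[
\mathcal R_A=\mathrm{tria}(\pi X:X\in\mathcal D^b(A))\subset\mathcal D(A[u^\pm]),\qquad\pi_A=\pi,
\]
and by \eqref{eq:fold} the orbit category $\mathcal D^b(A)/\Sigma^2$ is the full subcategory on the objects $\pi X$. To apply (M1) and (M2) we need $\mathcal R_A$ to be closed under summands.

\begin{lemma}\label{lem:per}
Let $A$ have finite global dimension. Then $\mathcal R_A=\mathrm{thick}(\pi A)=\mathrm{per}\,A[u^\pm]$, and every object of $\mathcal R_A$ is represented by an h-projective $2$-periodic complex of finitely generated projective $A$-modules.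
\end{lemma}

\begin{proof}
Since $\mathcal D^b(A)=\mathrm{thick}(A)$ and $\pi$ is a triangle functor, $\mathcal R_A\subset\mathrm{thick}(\pi A)$.

Let $\mathcal K$ be the class of h-projective $2$-periodic complexes of finitely generated projectives. It contains $\pi A$ and is closed under shifts and mapping cones. Let $Z\in\mathcal K$. The endomorphism algebra of $Z$ in the derived category is a quotient $\mathcal E/I$ of the finite-dimensional algebra $\mathcal E$ of chain endomorphisms. An idempotent of $\mathcal E/I$ lifts to $\mathcal E$: if $x$ is any lift, then $k[x]$ is a product of local algebras, its image in $\mathcal E/I$ is a product of local quotients of some of the factors, and idempotents of such a product lift. The image of the lifted idempotent is a direct summand of the complex $Z$, so it lies in $\mathcal K$. Hence every object of $\mathrm{thick}(\pi A)$ is represented in $\mathcal K$.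

Finally, let $Z$ be any $2$-periodic complex of finite-dimensional modules. In the exact sequence $0\to\ker d\to Z\to Z/\ker d\to0$ both outer terms have zero differential, so they have the form $\pi N\oplus\Sigma\pi N'$ with finite-dimensional modules $N,N'$. Thus $Z\in\mathcal R_A$, and $\mathrm{thick}(\pi A)\subset\mathcal R_A$.
\end{proof}

\begin{lemma}[Transfer]\label{lem:transfer}
Let $C$ and $S$ be dg algebras. Let $T$ be an h-projective dg $C$-module with $\mathrm{thick}(T)=\mathrm{per}\,C$, and suppose that $E=\mathrm{End}^\bullet_C(T)$ is linked to $S$ by a zigzag of quasi-isomorphisms of dg algebras. Then $\mathrm{per}\,S[u^\pm]\simeq\mathrm{per}\,C[u^\pm]$.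
\end{lemma}

\begin{proof}
From $C\in\mathrm{thick}(T)$ we get $\pi C\in\mathrm{thick}(\pi T)$, so $\mathrm{thick}(\pi T)=\mathrm{per}\,C[u^\pm]$, and (M2) gives $\mathrm{per}\,C[u^\pm]\simeq\mathrm{per}\,\mathrm{End}^\bullet(\pi T)$. By Lemma~\ref{lem:scalars}, $E[u^\pm]\to\mathrm{End}^\bullet(\pi T)$ is a quasi-isomorphism of dg algebras. Tensor the zigzag with $k[u^\pm]$ and apply (M1).
\end{proof}

\begin{corollary}\label{cor:derinv}
If $A$ and $A'$ have finite global dimension and are derived equivalent, then $\mathcal R_A\simeq\mathcal R_{A'}$.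
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:transfer} to a tilting object of $\mathrm{per}\,A'$ with endomorphism algebra $A$ and the zigzag $A\leftarrow\tau_{\le0}E\to E$, and use Lemma~\ref{lem:per}.
\end{proof}

\section{Graded path algebras}\label{sec:graded}

An \emph{even grading} $\Gamma$ of a finite acyclic quiver $Q$ is a choice of even integers $|\alpha|$, one for each arrow; the degree $|p|$ of a path is the sum of the degrees of its arrows. We view $S=k\Gamma$ as a dg algebra with $d=0$ and put $P_i=e_iS$. An arrow $\alpha:i\to j$ gives a morphism $P_i\to\Sigma^{|\alpha|}P_j$, and $\mathrm{Hom}^*(P_i,P_j)=e_jSe_i$. Since all degrees are even, no signs occur. The assignment $\alpha\mapsto\alpha u^{-|\alpha|/2}$, $u\mapsto u$ is an isomorphism of dg algebras $kQ[u^\pm]\cong k\Gamma[u^\pm]$, so by Lemma~\ref{lem:per}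
\begin{equation}\label{eq:regrade}
\mathrm{per}\,k\Gamma[u^\pm]\simeq\mathcal R_{kQ}.
\end{equation}
This is the precise sense in which the root category does not see $\Gamma$.

\subsection*{The standard resolution}
There is an exact sequence of graded $S$-bimodules
\begin{equation}\label{eq:res}
0\to\bigoplus_{\alpha:s\to t}Se_t\otimes k[\alpha]\otimes e_sS\to\bigoplus_{i\in Q_0}Se_i\otimes e_iS\to S\to0,
\end{equation}
where the symbol $[\alpha]$ has degree $|\alpha|$, the first map sends $e_t[\alpha]e_s$ to $e_t\otimes\alpha-\alpha\otimes e_s$, and the second map is multiplication. Indeed, the kernel of multiplication has the basis $b(p,q)=p\otimes q-pq\otimes e_{s(q)}$, where $p,q$ are composable paths and $q$ is nontrivial. With $b(p,e_i)=0$, the first map sends $p[\alpha]q'$ to $b(p,\alpha q')-b(p\alpha,q')$, which is unitriangular with respect to the length of the second entry. The sequence splits as a sequence of left modules and as a sequence of right modules.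

\begin{lemma}\label{lem:hereditary}
\begin{enumerate}
\item[(a)] Let $S'$ be $S$ or $S[u^\pm]$. Every dg $S'$-module $Y$ is isomorphic in $\mathcal D(S')$ to the graded module $H^*(Y)$ with zero differential.
\item[(b)] $\mathrm{per}\,S=\mathrm{tria}(P_i:i\in Q_0)=\{Y:\dim H^*(Y)<\infty\}$. This category is $\mathrm{Hom}$-finite and Krull--Schmidt, and its indecomposable objects are the indecomposable finite-dimensional graded $S$-modules.
\item[(c)] Every object of $\mathcal R_{kQ}$ is isomorphic to $\pi M\oplus\Sigma\pi M'$ with finite-dimensional $kQ$-modules $M,M'$.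
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $M=H^*(Y)$. Applying $M\otimes_S-$ to \eqref{eq:res} gives an exact sequence $0\to F_1\to F_0\to M\to0$ whose terms $F_l$ are sums of modules $V\otimes e_iS$, with $V$ a shift of some $Me_j$. If $S'=S[u^\pm]$, then $u$ acts on $V$, and a graded $k[u^\pm]$-module is free on a homogeneous basis. In both cases $F_0$ and $F_1$ are direct sums of shifts of the $e_iS'$. For such a sum $F$, the functor $H^*$ identifies $\mathrm{Hom}_{\mathcal D(S')}(F,Y)$ with the space of degree-preserving module maps $F\to M$, because both sides equal $H^n(Y)e_i$ for $F=\Sigma^{-n}e_iS'$. So $F_0\to M$ lifts to a morphism $F_0\to Y$, the composite $F_1\to F_0\to Y$ vanishes in $\mathcal D(S')$, and $F_0\to Y$ factors through a morphism $\mathrm{cone}(F_1\to F_0)\to Y$. The cone is quasi-isomorphic to $M$. The induced map $M\to H^*(Y)=M$ composes with the surjection $F_0\to M$ to the same surjection, so it is the identity.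

(b) If $\dim M<\infty$, then $F_0,F_1$ are finite sums and $Y\in\mathrm{tria}(P_i)$. Conversely $\dim S<\infty$ since $Q$ is acyclic, so perfect objects have finite-dimensional cohomology. The objects $X$ with $\dim\mathrm{Hom}^*(X,Y)<\infty$ for all perfect $Y$ form a thick subcategory containing $S$; together with the splitting of idempotents this gives the Krull--Schmidt property. A decomposition of a graded module is a decomposition in $\mathcal D(S)$, and a decomposition $M\cong Y\oplus Y'$ in $\mathcal D(S)$ gives $M\cong H^*(Y)\oplus H^*(Y')$.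

(c) By (a), $Y\cong\pi H^0(Y)\oplus\Sigma\pi H^1(Y)$, and these modules are finite-dimensional by Lemma~\ref{lem:per}.
\end{proof}

Part (c) and \eqref{eq:fold} show that the orbit category $\mathcal D^b(kQ)/\Sigma^2$ is all of $\mathcal R_{kQ}$. Part (b) for the trivial grading says that the indecomposables of $\mathcal D^b(kQ)$ are the shifts of indecomposable modules.

In general the graded algebra $\mathrm{Hom}^*(X,X)$ does not determine the dg algebra $\mathrm{End}^\bullet(X)$. It does when it is a path algebra, because there are no relations to lift.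

\begin{lemma}[Formality]\label{lem:formal}
Let $C$ be an algebra and let $X_i$ $(i\in Q_0)$ be bounded complexes of finitely generated projective $C$-modules, $X=\bigoplus_iX_i$. Suppose $k\Gamma\cong\mathrm{Hom}^*(X,X)$ as graded algebras, with $e_i$ corresponding to $1_{X_i}$. Then there is a quasi-isomorphism of dg algebras $k\Gamma\to\mathrm{End}^\bullet_C(X)$ sending $e_i$ to $1_{X_i}$.
\end{lemma}

\begin{proof}
For each arrow $\alpha:i\to j$ choose a cycle in $\mathrm{Hom}^{\bullet}_C(X_i,X_j)$ of degree $|\alpha|$ that represents $\alpha$. As $k\Gamma$ is free on its arrows over $\prod_ike_i$, these choices define an algebra homomorphism. Its image consists of cycles, and on cohomology it agrees with the given isomorphism on generators.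
\end{proof}

\subsection*{Hochschild cohomology}
For a dg algebra $S$ put $HH^n(S)=\mathrm{Hom}_{\mathcal D(S^{op}\otimes S)}(S,\Sigma^nS)$. For an ordinary algebra this is an $\mathrm{Ext}$ group of bimodules, so it vanishes for $n<0$. A path $p$ is \emph{parallel} to an arrow $\alpha$ if it has the same source and target; $p=\alpha$ is allowed.

\begin{lemma}\label{lem:HH}
Let $S=k\Gamma$, and let $N_n$ be the number of pairs $(\alpha,p)$ of an arrow and a parallel path with $1+|p|-|\alpha|=n$. Then $\dim HH^n(S)=N_n$ for $n\ne0,1$. If $Q$ is connected, then $\dim HH^0(S)=1$ and $\dim HH^1(S)=N_1-|Q_0|+1$.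
\end{lemma}

\begin{proof}
Let $pS$ be the mapping cone of the first map in \eqref{eq:res}; it is an h-projective bimodule quasi-isomorphic to $S$. An element of $\mathrm{Hom}^\bullet(pS,S)$ is given by the images of the generators. The generator $e_i\otimes e_i$ goes to $e_iSe_i=ke_i$, which contributes in degree $0$. The generator $e_t[\alpha]e_s$ has degree $|\alpha|-1$ in the cone and goes to $e_tSe_s$, so sending it to $p$ is a map of degree $1+|p|-|\alpha|$, which is odd. The only nonzero differential goes from degree $0$ to degree $1$; up to sign it sends $(\lambda_i)_i$ to the map $[\alpha]\mapsto(\lambda_t-\lambda_s)\alpha$. For connected $Q$ its kernel is one-dimensional.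
\end{proof}

\begin{proposition}\label{prop:HHinv}
Let $C$ be an ordinary algebra, let $X$ be a bounded complex of finitely generated projective $C$-modules that generates $\mathcal D(C)$, and let $S=k\Gamma\to E=\mathrm{End}^\bullet_C(X)$ be a quasi-isomorphism. Then $HH^n(C)\cong HH^n(S)$ for all $n$. In particular $|p|\ge|\alpha|$ whenever a path $p$ is parallel to an arrow $\alpha$, and parallel arrows have equal degrees.
\end{proposition}

\begin{proof}
The map $S\to E$ makes $X$ a dg $S$-$C$-bimodule and $X^\vee=\mathrm{Hom}^\bullet_C(X,C)$ a dg $C$-$S$-bimodule. We show that they are mutually inverse. As $X$ is a bounded complex of finitely generated projectives, $X\otimes^L_CX^\vee=X\otimes_CX^\vee\cong E$ as $S$-bimodules, and $E\cong S$ in $\mathcal D(S^{op}\otimes S)$. In the other order, $X^\vee\otimes_SpS$ is an h-projective right $S$-module quasi-isomorphic to $X^\vee$, so $X^\vee\otimes_SpS\otimes_SX$ computes $X^\vee\otimes^L_SX$. The evaluation map from it to $C$ is a morphism of $C$-bimodules. As a morphism of right modules it is the counit at $C$ of the adjunction between $-\otimes^L_SX$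 and $\mathrm{Hom}^\bullet_C(X,-)$, which is an equivalence by (M1) and (M2). So the evaluation map is a quasi-isomorphism. Hence
\[
\mathcal D(S^{op}\otimes S)\xrightarrow{\ -\otimes^L_SX\ }\mathcal D(S^{op}\otimes C)\xleftarrow{\ X\otimes^L_C-\ }\mathcal D(C^{op}\otimes C)
\]
are equivalences, with inverses $-\otimes^L_CX^\vee$ and $X^\vee\otimes^L_S-$. They send $S$ and $C$ to $X$, which proves the first claim.

If $|p|<|\alpha|$, then $1+|p|-|\alpha|\le-1$ because the degrees are even, and Lemma~\ref{lem:HH} gives $HH^n(S)\ne0$ for some $n<0$, whereas $HH^n(C)=0$. For parallel arrows apply the inequality in both directions.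
\end{proof}

\begin{example}\label{ex:small}
(a) Let $\Gamma$ be the Kronecker quiver with arrows of degrees $0$ and $\delta\ne0$. The two mixed pairs contribute in degrees $1+\delta$ and $1-\delta$, one of which is negative. Proposition~\ref{prop:HHinv} excludes this grading for either sign of $\delta$.

(b) Let $\Gamma_\delta$ be the triangle $\xi:x\to y$, $\eta:y\to z$, $\zeta:x\to z$ with $|\xi|=|\eta|=0$ and $|\zeta|=\delta$. There are three pairs $(\alpha,\alpha)$ in degree $1$ and the pair $(\zeta,\eta\xi)$ in degree $1-\delta$. For $\delta>0$ the grading is excluded. For $\delta=0$ we get $\dim HH^1=4-2=2$. For $\delta=-2$ we get $\dim HH^1=3-2=1$ and $\dim HH^3=1$: nothing is excluded, and an ordinary algebra realizing this grading has a different $HH^1$.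
\end{example}

\section{The seven-dimensional counterexample}\label{sec:example}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
The nonzero paths of $A$ are $e_1,e_2,e_3,a,b,c,ac$. The module $P_i=e_iA$ is spanned by the paths ending at $i$:
\[
P_1=\langle e_1,c\rangle,\qquad P_2=\langle e_2,a,ac\rangle,\qquad P_3=\langle e_3,b\rangle.
\]
Thus $\mathrm{rad}\,P_2\cong P_1$, $\mathrm{rad}\,P_3\cong S_2$, $\mathrm{rad}\,P_1\cong S_3$ for the simple modules $S_i$, whence $\mathrm{pd}\,S_2=1$, $\mathrm{pd}\,S_3=2$, $\mathrm{pd}\,S_1=3$ and $\mathrm{gl.dim}\,A=3$. We have $\mathrm{End}(P_i)=k$,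
\[
\mathrm{Hom}(P_1,P_2)=ka,\quad\mathrm{Hom}(P_2,P_3)=kb,\quad\mathrm{Hom}(P_3,P_1)=kc,\quad\mathrm{Hom}(P_3,P_2)=k\,ac,
\]
and $\mathrm{Hom}(P_1,P_3)=\mathrm{Hom}(P_2,P_1)=0$.

The maps $a,b,c$ run around an oriented cycle, and we want three generators whose maps form the triangle $Q$. Replacing an object by the cone of a map reverses that map and moves it by one degree relative to the others. We reverse $a$ and $c$ and keep $b$; this accounts for a total degree $2$. Consider the triangles
\[
P_1\xrightarrow{a}P_2\to Y\xrightarrow{\partial}\Sigma P_1,\qquad P_3\xrightarrow{c}P_1\xrightarrow{\iota}Z\xrightarrow{\varepsilon}\Sigma P_3 .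
\]
Their long exact sequences give the following.
\begin{itemize}
\item $\mathrm{Hom}^*(P_1,Y)=0=\mathrm{Hom}^*(P_3,Y)$, since composition with $a$ sends $1_{P_1}$ to $a$ and $c$ to $ac$, so it is bijective $\mathrm{Hom}(P_i,P_1)\to\mathrm{Hom}(P_i,P_2)$ for $i=1,3$. Hence $\mathrm{Hom}^*(Z,Y)=0$.
\item $\mathrm{Hom}^*(Z,P_1)=0$, since composition with $c$ is bijective $\mathrm{End}(P_1)\to\mathrm{Hom}(P_3,P_1)$.
\item $\mathrm{Hom}^*(Y,P_1)\cong\mathrm{Hom}^*(\Sigma P_1,P_1)$ since $\mathrm{Hom}(P_2,P_1)=0$; it is $k\partial$, in degree $1$.
\item $\mathrm{Hom}^*(P_1,Z)\cong\mathrm{Hom}^*(P_1,P_1)$ since $\mathrm{Hom}(P_1,P_3)=0$; it is $k\iota$, in degree $0$.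
\item $\mathrm{Hom}^*(Y,P_3)\cong\mathrm{Hom}^*(P_2,P_3)$ since $\mathrm{Hom}(P_1,P_3)=0$; it is $k\bar b$, in degree $0$, where $\bar b$ is induced by $b$.
\item $\mathrm{Hom}^*(Y,Y)\cong\mathrm{Hom}^*(P_2,Y)\cong\mathrm{Hom}^*(P_2,P_2)=k$, by $\mathrm{Hom}^*(P_1,Y)=0$ and $\mathrm{Hom}(P_2,P_1)=0$.
\item $\mathrm{Hom}^*(Z,Z)\cong\mathrm{Hom}^*(Z,\Sigma P_3)\cong\mathrm{Hom}^*(\Sigma P_3,\Sigma P_3)=k$, by $\mathrm{Hom}^*(Z,P_1)=0$ and $\mathrm{Hom}(P_1,P_3)=0$.
\item The map $\mathrm{Hom}^*(Y,P_3)\to\mathrm{Hom}^*(Y,P_1)$ induced by $c$ is zero, since its source is in degree $0$ and its target in degree $1$. So there is an exact sequence $0\to\mathrm{Hom}^*(Y,P_1)\to\mathrm{Hom}^*(Y,Z)\to\mathrm{Hom}^*(Y,\Sigma P_3)\to0$, and $\mathrm{Hom}^*(Y,Z)=k\,\iota\partial\oplus k\gamma$, where $\iota\partial$ has degree $1$ and $\gamma$, with $\varepsilon\gamma=\bar b$, has degree $-1$.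
\end{itemize}
Put $X_x=\Sigma^{-1}Y$, $X_y=P_1$, $X_z=Z$ and $X=X_x\oplus X_y\oplus X_z$. The shift lowers the degrees of maps out of $Y$ by one: $\partial$, $\iota$ and $\iota\partial$ have degree $0$, and $\gamma$ has degree $-2$. So $\xi\mapsto\partial$, $\eta\mapsto\iota$, $\zeta\mapsto\gamma$ is an isomorphism $k\Gamma_{-2}\cong\mathrm{Hom}^*(X,X)$, with $\Gamma_{-2}$ as in Example~\ref{ex:small}(b). The two triangles show $P_2,P_3\in\mathrm{tria}(X_x,X_y,X_z)$, so $\mathrm{thick}(X)=\mathrm{per}\,A$. Lemmas~\ref{lem:per}, \ref{lem:formal}, \ref{lem:transfer} and \eqref{eq:regrade} give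
\[
\mathcal R_A=\mathrm{per}\,A[u^\pm]\simeq\mathrm{per}\,k\Gamma_{-2}[u^\pm]\simeq\mathcal R_{kQ}.
\]
By Proposition~\ref{prop:HHinv} and Example~\ref{ex:small}(b), $\dim HH^1(A)=\dim HH^1(k\Gamma_{-2})=1$, while $\dim HH^1(kQ)=2$. Since $HH^1$ is a derived invariant \cite{rickard}, $A$ is not derived equivalent to $kQ$.
\end{proof}

The value $\dim HH^1(A)=1$ can also be read off from $A$. A derivation killing the $e_i$ preserves the spaces $e_2Ae_1=ka$, $e_3Ae_2=kb$, $e_1Ae_3=kc$, so it scales the three arrows, and two of the three dimensions are inner. The extra derivation $\zeta\mapsto\eta\xi$ of $kQ$ corresponds to the class in $HH^3(A)$.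

\begin{remark}\label{rem:notdense}
For this $A$ the functor $\pi_A$ is not dense. The equivalences $\mathrm{per}\,k\Gamma_{-2}\simeq\mathcal D^b(A)$ and $\mathrm{per}\,k\Gamma_{-2}[u^\pm]\simeq\mathcal R_A$ are given by tensoring with $X$ and $\pi X$, so they commute with $\pi$. Let $M$ be a $kQ$-module of dimension vector $(1,1,1)$ on which all three arrows act by nonzero maps. If $\pi M\in\mathcal R_{kQ}$ came from $\mathrm{per}\,k\Gamma_{-2}$, then by Lemma~\ref{lem:hereditary} $M$ would carry a grading in which $\xi,\eta$ have degree $0$ and $\zeta$ has degree $-2$. The first two force $M$ into a single degree, and then $\zeta$ acts by zero. Yet $\pi M$ is the cone of a morphism between sums of the $\pi P_i$, which do lie in the image. The argument is valid over every extension field.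
\end{remark}

\section{Quivers whose graph contains a cycle}\label{sec:cycles}

We prove (1)$\Rightarrow$(2) in Theorem~\ref{thm:main}: if $\overline Q$ contains a cycle, we construct $A$ with $\mathcal R_A\simeq\mathcal R_{kQ}$ that is not derived equivalent to $kQ$. Until the last subsection, $Q$ is connected.

\subsection*{Sources and reflections}

\begin{lemma}\label{lem:source}
Let $\Gamma$ be an even grading of $Q$, let $v$ be a source, let $\mathcal H=\mathrm{thick}(P_j:j\ne v)\subset\mathrm{per}\,k\Gamma$, and let $\theta:P_v\to\Psi=\bigoplus_{\alpha:v\to j}\Sigma^{|\alpha|}P_j$ have the arrows starting at $v$ as components. For $X\in\mathcal H$,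
\begin{enumerate}
\item[(i)] $\mathrm{Hom}^*(X,P_v)=0$;
\item[(ii)] $\theta$ induces an isomorphism $\mathrm{Hom}^*(\Psi,X)\cong\mathrm{Hom}^*(P_v,X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both properties define thick subcategories, so we may take $X=P_j$ with $j\ne v$. There is no path $j\to v$, and every path $v\to j$ begins with a unique arrow.
\end{proof}

\begin{lemma}\label{lem:reflect}
Let $w$ be a source of $Q$ and let $\sigma_wQ$ be obtained by reversing all arrows at $w$. Then $\sigma_wQ$ is acyclic, has the same graph $\overline Q$, and $k\sigma_wQ$ is derived equivalent to $kQ$.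
\end{lemma}

\begin{proof}
An oriented cycle of $\sigma_wQ$ avoids the sink $w$, so it would be one of $Q$. Apply Lemma~\ref{lem:source} to $w$ with the trivial grading, and put $V=\mathrm{cone}(\theta)$. For $j\ne w$, (ii) gives $\mathrm{Hom}^*(V,P_j)=0$ and (i) gives $\mathrm{Hom}^*(P_j,V)\cong\mathrm{Hom}(P_j,\Psi)$, which has as a basis the paths $j\to w$ in $\sigma_wQ$. Also $\mathrm{Hom}^*(V,V)\cong\mathrm{Hom}^*(V,\Sigma P_w)\cong\mathrm{Hom}^*(\Sigma P_w,\Sigma P_w)=k$, by $\mathrm{Hom}^*(V,\Psi)=0$ and (i). For $i,j\ne w$ the paths $i\to j$ are the same in both quivers. So $V\oplus\bigoplus_{j\ne w}P_j$ is a tilting object, and sending the reversed arrows to the components of $\Psi\to V$ identifies $k\sigma_wQ$ with its endomorphism algebra.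
\end{proof}

By Corollary~\ref{cor:derinv}, condition (1) of Theorem~\ref{thm:main} holds for $Q$ if and only if it holds for $\sigma_wQ$. Fix a vertex $v$ on a cycle of $\overline Q$ and reflect repeatedly at sources different from $v$. After a reflection at $w$ all arrows at $w$ point to $w$, so $w$ becomes a source again only after each neighbor has been reflected. Hence the numbers of reflections at two neighbors differ by at most one, and a vertex at distance $d$ from $v$ is reflected at most $d$ times. The process stops at an acyclic quiver with no source other than $v$. An acyclic quiver has a source, so \emph{we may assume that $v$ is a source of $Q$}.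

\subsection*{The grading and the tilting object}
The cycle through $v$ has length at least $3$, so two distinct neighbors of $v$ lie in one connected component $C$ of $Q\setminus v$. Since $Q$ is acyclic, we can choose a neighbor $y\in C$ of $v$ such that no other neighbor of $v$ in $C$ has a path to $y$. A neighbor outside $C$ has no path to $y$ either, because such a path cannot pass through the source $v$. Let $y_2\ne y$ be a second neighbor of $v$ in $C$.

Let $\Gamma$ be the grading in which the arrows $v\to y'$ with $y'\ne y$ have degree $-2$ and all other arrows have degree $0$; put $B=k\Gamma$. With $e=1-e_v$ we have $\mathrm{End}^\bullet(eB)=eBe=H:=k(Q\setminus v)$ in degree $0$, so (M2) identifies $\mathcal H=\mathrm{thick}(eB)$ with $\mathcal D^b(H)$ and $P_j$ with $e_jH$. In Lemma~\ref{lem:source} we have $\Psi=\Psi_1\oplus\Sigma^{-2}\Psi_2$ with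
\[
\Psi_1=\bigoplus_{\alpha:v\to y}P_y,\qquad\Psi_2=\bigoplus_{\alpha:v\to y',\,y'\ne y}P_{y'} .
\]

We look for a tilting object in $\mathrm{per}\,B$. The object $B$ itself fails because $P_v$ maps to $\mathcal H$ in the two degrees $0$ and $-2$, a gap that shifts cannot close since $y$ and $y_2$ are connected in $C$. One degree is gained by reflecting only the arrows $v\to y$. Let $W$ be defined by the triangle $P_v\xrightarrow{\theta_1}\Psi_1\to W\to\Sigma P_v$ on the first component of $\theta$. For $X\in\mathcal H$ there are isomorphisms, natural in $X$,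
\begin{equation}\label{eq:W}
\mathrm{Hom}^*(X,W)\cong\mathrm{Hom}^*(X,\Psi_1),\qquad\mathrm{Hom}^*(W,X)\cong\mathrm{Hom}^*(\Sigma^{-1}\Psi_2,X).
\end{equation}
The first follows from (i). For the second, (ii) identifies $\theta_1^*$ with the inclusion of the first summand of $\mathrm{Hom}^*(\Psi_1,X)\oplus\mathrm{Hom}^*(\Sigma^{-2}\Psi_2,X)$. So $\theta_1^*$ is injective, and $\mathrm{Hom}^*(W,X)$ is the cokernel of $\mathrm{Hom}^*(\Sigma\Psi_1,X)\to\mathrm{Hom}^*(\Sigma P_v,X)$.

The second degree comes from $\mathrm{Ext}^1_H$. By \eqref{eq:W}, a shifted module $\Sigma^{-1}M$ receives maps from $W$ only in degree $0$, as $\Psi_2$ is projective. Its maps to $W$ in degree $l$ form $\mathrm{Ext}^{l+1}_H(M,\Psi_1)$, and they are concentrated in degree $0$ exactly when $\mathrm{Hom}_H(M,P_y)=0$. So we need a tilting $H$-module without maps to $P_y$, and we take the injective cogenerator $DH=\mathrm{Hom}_k(H,k)=\bigoplus_zI_z$, $I_z=D(He_z)$.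

\begin{lemma}\label{lem:DH}
$\mathrm{Hom}_H(DH,P_y)=0$.
\end{lemma}

\begin{proof}
The image of a nonzero map $DH\to P_y$ is injective, since quotients of injective modules over the hereditary algebra $H$ are injective. It is then a summand of the indecomposable module $P_y$, so $P_y\cong I_z$ for some $z$. Let the support of a module $M$ be $\{j:Me_j\ne0\}$. The support of $P_y$ is the set of $j$ with a path $j\to y$; it lies in $C$ and is closed under predecessors. The support of $I_z$ is the set of $j$ with a path $z\to j$; it is closed under successors. A nonempty subset of the connected quiver $C$ with both properties is all of $C$. So there is a path $y_2\to y$, contrary to the choice of $y$.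
\end{proof}

\begin{proposition}\label{prop:tilt}
The object $T=\Sigma^{-1}DH\oplus W$ is a tilting object of $\mathrm{per}\,B$. The algebra $A=\mathrm{End}(T)$ is finite-dimensional of finite global dimension, $\mathcal D^b(A)\simeq\mathrm{per}\,B$, and $\mathcal R_A\simeq\mathcal R_{kQ}$.
\end{proposition}

\begin{proof}
Let $l\ne0$. We have $\mathrm{Ext}^l_H(DH,DH)=0$. By \eqref{eq:W},
\[
\mathrm{Hom}(\Sigma^{-1}DH,\Sigma^lW)=\mathrm{Ext}_H^{l+1}(DH,\Psi_1),\qquad\mathrm{Hom}(W,\Sigma^{l}\Sigma^{-1}DH)=\mathrm{Ext}^l_H(\Psi_2,DH).
\]
The first group vanishes for $l=-1$ by Lemma~\ref{lem:DH} and for the other $l\ne0$ because $H$ is hereditary; the second vanishes because $\Psi_2$ is projective. By the choice of $y$ there is no path $y'\to y$ from a neighbor $y'\ne y$ of $v$, so $\mathrm{Hom}^*(W,\Psi_1)\cong\mathrm{Hom}^*(\Sigma^{-1}\Psi_2,\Psi_1)=0$. Together with (i) this gives $\mathrm{Hom}^*(W,W)\cong\mathrm{Hom}^*(W,\Sigma P_v)\cong\mathrm{Hom}^*(\Sigma P_v,\Sigma P_v)=k$. Every finite-dimensional $H$-module has a finite injective resolution, so $\mathrm{thick}(DH)=\mathcal H$. Then $\Psi_1$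 and $W$, hence $P_v$, lie in $\mathrm{thick}(T)$, and $\mathrm{thick}(T)=\mathrm{per}\,B$.

So $\mathcal D(A)\simeq\mathcal D(B)$ with $A\mapsto T$, and $\dim A<\infty$ by Lemma~\ref{lem:hereditary}(b). A simple $A$-module corresponds to an object $Y\in\mathcal D(B)$ with $\dim\mathrm{Hom}^*(T,Y)<\infty$. As $B\in\mathrm{thick}(T)$, also $H^*(Y)=\mathrm{Hom}^*(B,Y)$ is finite-dimensional, and $Y\in\mathrm{per}\,B$ by Lemma~\ref{lem:hereditary}(b). Thus simple $A$-modules are perfect, that is, of finite projective dimension, and $\mathrm{gl.dim}\,A<\infty$. Finally $\mathcal R_A=\mathrm{per}\,A[u^\pm]\simeq\mathrm{per}\,B[u^\pm]\simeq\mathcal R_{kQ}$ by Lemmas~\ref{lem:per} and~\ref{lem:transfer} and \eqref{eq:regrade}.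
\end{proof}

\begin{example}
For the triangle take $v=x$ and $y_2=z$, so $\Gamma=\Gamma_{-2}$, $\Psi_1=P_y=S_y$, $\Psi_2=P_z$ and $DH=P_z\oplus S_z$. Put $T_1=\Sigma^{-1}P_z$, $T_2=\Sigma^{-1}S_z$, $T_3=W$. Then $\mathrm{Hom}(T_1,T_2)=k$ and $\mathrm{Hom}(T_2,T_1)=0$; next $\mathrm{Hom}(T_2,T_3)=\mathrm{Ext}^1(S_z,S_y)=k$ and $\mathrm{Hom}(T_1,T_3)=0$; and $\mathrm{Hom}(T_3,T_1)=\mathrm{End}(P_z)=k$, while $\mathrm{Hom}(T_3,T_2)=\mathrm{Hom}(P_z,S_z)=k$ is spanned by the composite through $T_1$. This is the algebra of Theorem~\ref{thm:example}.
\end{example}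

\subsection*{Irreducible maps see the degree of a cycle}
Hochschild cohomology no longer separates $A$ from $kQ$: for the square $v\to y\to w$, $v\to y_2\to w$ the only pairs in Lemma~\ref{lem:HH} are the $(\alpha,\alpha)$, whatever the grading. We use irreducible maps instead. In a $\mathrm{Hom}$-finite Krull--Schmidt category and for indecomposable $X,Y$, let $\mathrm{rad}(X,Y)$ be the space of non-isomorphisms and $\mathrm{rad}^2(X,Y)$ the space of sums $\sum g_lf_l$ with $f_l\in\mathrm{rad}(X,Z_l)$, $g_l\in\mathrm{rad}(Z_l,Y)$, $Z_l$ indecomposable. Call $X$ and $Y$ \emph{linked} if $\mathrm{rad}(X,Y)\ne\mathrm{rad}^2(X,Y)$, and call the classes of the generated equivalence relation \emph{components}. Equivalences of categories preserve components.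

\begin{lemma}\label{lem:irred}
For every even grading $\Gamma$ and every arrow $\alpha:i\to j$, the objects $P_i$ and $P'=\Sigma^{|\alpha|}P_j$ are linked in $\mathrm{per}\,k\Gamma$.
\end{lemma}

\begin{proof}
Put $S=k\Gamma$. As $i\ne j$, the map $\alpha$ is a non-isomorphism. Suppose $\alpha=\sum_lg_lf_l$ as above. By Lemma~\ref{lem:hereditary}(b) the $Z_l$ are indecomposable graded modules, and we apply $H^*$. If $H^*(g_l):Z_l\to P'$ were surjective, it would split because $P'$ is projective, so it would be an isomorphism, and so would $g_l$. Hence its image lies in the unique maximal graded submodule of $P'$, which is spanned by the nontrivial paths ending at $j$ and equals $\bigoplus_{\beta:\,t(\beta)=j}\beta S$. Let $\rho$ be the projection onto $\alpha S\cong P_i$. Then $1_{P_i}=\rho\alpha=\sum_l\rho H^*(g_l)H^*(f_l)$ in $e_iSe_i=k$, so one summand is a nonzero scalar. For this $l$, $H^*(f_l)$ is a split monomorphism into an indecomposable module, hence an isomorphism, and so is $f_l$. This is a contradiction.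
\end{proof}

Let $K$ be an algebraically closed field and let $Q$ be connected and not Dynkin. With $\tau$ the Auslander--Reiten translation of $\mathrm{mod}\,KQ$, an indecomposable module is preprojective if it is $\tau^{-n}P$ with $P$ projective, preinjective if it is $\tau^nI$ with $I$ injective, and regular otherwise; no module is both preprojective and preinjective. So the classes
\[
\mathcal T_j=\Sigma^j(\text{preprojectives})\cup\Sigma^{j-1}(\text{preinjectives}),\qquad\mathcal X_j=\Sigma^j(\text{regulars}),\qquad j\in\mathbb Z,
\]
partition the indecomposables of $\mathcal D^b(KQ)$. By Happel \cite[Ch.~I, \S5]{happel}, linked objects lie in the same class. The reason is the shape of the Auslander--Reiten triangles: those ending at a nonprojective module are the Auslander--Reiten sequences, and the one ending at $P_i$ has middle term $\mathrm{rad}\,P_i\oplus\Sigma^{-1}(I_i/\mathrm{soc}\,I_i)$. Since $\Sigma^2\mathcal T_j=\mathcal T_{j+2}$ and $\Sigma^2\mathcal X_j=\mathcal X_{j+2}$,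
\begin{equation}\label{eq:happel}
\text{no indecomposable } X\in\mathcal D^b(KQ)\text{ lies in the same component as }\Sigma^2X.
\end{equation}

\begin{proposition}\label{prop:notder}
The algebra $A$ of Proposition~\ref{prop:tilt} is not derived equivalent to $kQ$.
\end{proposition}

\begin{proof}
Suppose $U\in\mathrm{per}\,kQ$ is a tilting object with endomorphism algebra $A$, and let $K$ be an algebraic closure of $k$. By Lemma~\ref{lem:scalars}, $U_K\in\mathrm{per}\,KQ$ and $T_K\in\mathrm{per}\,K\Gamma$ are tilting objects with endomorphism algebra $A_K$. So $\mathrm{per}\,K\Gamma\simeq\mathrm{per}\,A_K\simeq\mathcal D^b(KQ)$ as triangulated categories. Apply Lemma~\ref{lem:irred} in $\mathrm{per}\,K\Gamma$. An arrow $v\to y$ links $P_v$ and $P_y$. A walk in $C$, whose arrows have degree $0$, puts $P_y$ and $P_{y_2}$ in one component. An arrow $v\to y_2$ links $P_v$ and $\Sigma^{-2}P_{y_2}$, so $\Sigma^2P_v$ and $P_{y_2}$ are linked. Thus $P_v$ and $\Sigma^2P_v$ lie in one component. But $Q$ is connected and not Dynkin, since its graph contains a cycle, and this contradicts \eqref{eq:happel}.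
\end{proof}

\subsection*{Disconnected quivers}
Let $Q$ have connected components $Q_1,\dots,Q_r$, with a cycle in $\overline{Q_1}$. Let $A_1$ be an algebra of finite global dimension with $\mathcal R_{A_1}\simeq\mathcal R_{kQ_1}$, constructed as above, and put $A=A_1\times kQ_2\times\dots\times kQ_r$. Derived and root categories of a product are products, so $\mathcal R_A\simeq\mathcal R_{kQ}$.

In a Krull--Schmidt triangulated category, consider the equivalence relation on indecomposables generated by $\mathrm{Hom}^*(X,Y)\ne0$, and call the additive closure of a class a \emph{block}. Triangle equivalences map blocks onto blocks. For an even grading $\Gamma$ of a connected quiver, $\mathrm{per}\,k\Gamma$ is a single block: the arrows relate the $P_i$ to each other, and every $Y\ne0$ has $\mathrm{Hom}^*(P_i,Y)\ne0$ for some $i$. So the blocks of $\mathcal D^b(A)$ are $\mathcal D^b(A_1)\simeq\mathrm{per}\,B$ and the $\mathcal D^b(kQ_s)$, $s\ge2$, and those of $\mathcal D^b(kQ)$ are the $\mathcal D^b(kQ_s)$, $s\ge1$. If $A$ were derived equivalent to $kQ$, these two finite lists would agree up to order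 and triangle equivalence. Canceling the common entries $s\ge2$ would give $\mathcal D^b(A_1)\simeq\mathcal D^b(kQ_1)$, contrary to Proposition~\ref{prop:notder}. This proves (1)$\Rightarrow$(2).

\section{Forests}\label{sec:forests}

Let $F:\mathcal R_A\to\mathcal R_{kQ}$ be a triangle equivalence. We want to transport the projectives $P_i$ to $\mathcal D^b(A)$. They define objects of $\mathcal R_A$, but $\pi_A$ need not be dense, so these objects have to be unfolded first.

\subsection*{Unfolding rigid objects}
For a $2$-periodic complex $Z=(P^0,P^1,d^0,d^1)$ and a scalar $t$ put $Z^{(t)}=(P^0,P^1,d^0,td^1)$. If $Z=\pi X$, the map that multiplies $X^{2a}$ and $X^{2a+1}$ by $t^a$ is an isomorphism $Z\to Z^{(t)}$, and its eigenspaces recover the $\mathbb Z$-grading when $t$ is not a root of unity. Conversely, a rigid $Z$ is isomorphic to $Z^{(t)}$ for $t$ near $1$. In the algebraic closure of a finite field every nonzero element is a root of unity, so we take $t$ transcendental. From now on $L$ is an algebraic closure of $k(t)$.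

\begin{lemma}[Lifting]\label{lem:lift}
Let $Z\in\mathcal R_A$ satisfy $\mathrm{Hom}(Z,\Sigma Z)=0$. Then there is a bounded complex $X$ of finitely generated projective $A_L$-modules with $\pi X\cong Z_L$ in $\mathcal D(A_L[u^\pm])$.
\end{lemma}

\begin{proof}
Represent $Z$ by $(P^0,P^1,d^0,d^1)$ as in Lemma~\ref{lem:per}. Let $R=k[t]_{(t-1)}$, a noetherian local ring with maximal ideal $(t-1)$ and residue field $k$. Put $Z_R=Z\otimes R$, and let $\mathcal C$ be the $2$-periodic complex of $A\otimes R$-linear maps from $Z_R$ to $Z_R^{(t)}$. Its terms are finitely generated free $R$-modules, and $\overline{\mathcal C}=\mathcal C/(t-1)\mathcal C$ is $\mathrm{Hom}^\bullet(Z,Z)$. As $Z$ is h-projective, $H^1(\overline{\mathcal C})=\mathrm{Hom}(Z,\Sigma Z)=0$. The long exact sequence of $0\to\mathcal C\xrightarrow{t-1}\mathcal C\to\overline{\mathcal C}\to0$ gives $H^1(\mathcal C)=(t-1)H^1(\mathcal C)$, so $H^1(\mathcal C)=0$ by Nakayama's lemma, and therefore $H^0(\mathcal C)\to H^0(\overline{\mathcal C})$ is onto. Choose a cycle $\varphi'\in\mathcal C^0$ that reduces to $1_Z+\partial h$, lift $h$ to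 $\tilde h\in\mathcal C^{-1}$, and put $\varphi=\varphi'-\partial\tilde h$. Then $\varphi:Z_R\to Z_R^{(t)}$ is a chain map with $\varphi\equiv1$ modulo $t-1$. The determinants over $R$ of its components are congruent to $1$, hence units. Extending scalars along $R\subset L$, we obtain automorphisms $g_0,g_1$ of the $A_L$-modules $P^0_L,P^1_L$ with
\[
g_1d^0=d^0g_0,\qquad g_0d^1=t\,d^1g_1 .
\]
Let $P^i(\mu)$ be the generalized eigenspace of $g_i$ for $\mu\in L^*$. Since $L$ is algebraically closed, $P^i_L=\bigoplus_\mu P^i(\mu)$ as $A_L$-modules, so each $P^i(\mu)$ is projective. From $(g_1-\mu)^Nd^0=d^0(g_0-\mu)^N$ and $(g_0-t\mu)^Nd^1=t^Nd^1(g_1-\mu)^N$ we get $d^0P^0(\mu)\subset P^1(\mu)$ and $d^1P^1(\mu)\subset P^0(t\mu)$. For each coset of $t^{\mathbb Z}$ in $L^*$ choose a representative $\mu$ and let $X_\mu$ be the complex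
\[
\cdots\to P^0(\mu t^a)\xrightarrow{d^0}P^1(\mu t^a)\xrightarrow{d^1}P^0(\mu t^{a+1})\to\cdots
\]
with $P^0(\mu t^a)$ in degree $2a$. The scalars $\mu t^a$ are pairwise distinct and there are finitely many eigenvalues. So each $X_\mu$ is bounded, almost all vanish, and $X=\bigoplus_\mu X_\mu$ satisfies $\pi X=Z_L$ as $2$-periodic complexes.
\end{proof}

Rigidity cannot be dropped: the object $\pi M$ of Remark~\ref{rem:notdense} does not lift over any extension field.

\subsection*{Step 1: $A_L$ is derived equivalent to a graded path algebra}
In this step $Q$ is an arbitrary finite acyclic quiver. Choose $Z_i\in\mathcal R_A$ with $F(Z_i)\cong\pi P_i$. By \eqref{eq:fold}, $\mathrm{End}(\bigoplus_iZ_i)\cong kQ$ and $\mathrm{Hom}(Z_i,\Sigma Z_j)=0$ for all $i,j$. Let $X_i$ be lifts of $Z_{i,L}$ as in Lemma~\ref{lem:lift}, $X=\bigoplus_iX_i$ and $\mathcal G=\mathrm{Hom}^*(X,X)$. By \eqref{eq:fold} and Lemma~\ref{lem:scalars}, the odd part of $\mathcal G$ is $\bigoplus_{i,j}\mathrm{Hom}(Z_i,\Sigma Z_j)\otimes L=0$, and $\mathcal G\cong\mathrm{End}(\pi X)\cong LQ$ as ungraded algebras, with $1_{X_i}$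 corresponding to $e_i$.

The arrows of $Q$ need not be homogeneous in $\mathcal G$, but they can be rechosen. As $Q$ is acyclic, the radical of $\mathcal G$ is $J=\bigoplus_{i\ne j}e_j\mathcal Ge_i$. It is a homogeneous ideal because the $e_i$ have degree $0$, and so is $J^2$. The graded space $e_j(J/J^2)e_i$ has dimension the number of arrows $i\to j$. Lift a homogeneous basis to homogeneous elements of $e_jJe_i$ and match them with the arrows. This defines an even grading $\Gamma$ of $Q$ and a homomorphism of graded algebras $L\Gamma\to\mathcal G$. It is surjective because the chosen elements span $J/J^2$ and $J$ is nilpotent, and it is bijective because the dimensions agree. Lemma~\ref{lem:formal} gives a quasi-isomorphism $L\Gamma\to\mathrm{End}^\bullet(X)$.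

The object $X$ generates $\mathcal D(A_L)$. Indeed, let $\mathrm{Hom}^*(X,Y)=0$. Then $\mathrm{Hom}^*(Z_{i,L},\pi Y)=0$ for all $i$ by \eqref{eq:fold}. Since $\mathcal R_{kQ}=\mathrm{thick}(\pi P_i:i\in Q_0)$ and $F$ is a triangle equivalence, $\pi A$ lies in $\mathrm{thick}(Z_i:i\in Q_0)$, so $\pi A_L$ lies in $\mathrm{thick}(Z_{i,L}:i\in Q_0)$. Hence $\mathrm{Hom}^*(\pi A_L,\pi Y)=0$, which by \eqref{eq:fold} means $H^*(Y)=0$.

Proposition~\ref{prop:HHinv}, applied over $L$ to $C=A_L$, shows that \emph{parallel arrows of $\Gamma$ have equal degrees}. This is where we use that $A$ is an ordinary algebra.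

\subsection*{Step 2: removing the grading}
Now let $\overline Q$ be a forest; this is the only step that uses the hypothesis. All arrows between two given vertices point in the same direction and have the same degree. Choose a root in each tree of $\overline Q$, put $c=0$ there, and define integers $c_i$ along the unique paths from the root so that $|\alpha|=2(c_j-c_i)$ for every arrow $\alpha:i\to j$. Replace $X_i$ by $\Sigma^{2c_i}X_i$. We still have $\pi X_i\cong Z_{i,L}$, and $\alpha$ now has degree $|\alpha|+2c_i-2c_j=0$. So $\mathrm{Hom}^*(X,X)=LQ$ in degree $0$, and Lemma~\ref{lem:formal}, (M1) and (M2) give a triangle equivalence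
\[
\Theta=\mathrm{Hom}^\bullet_{A_L}(X,-):\mathcal D(A_L)\to\mathcal D(LQ),\qquad\Theta(X_i)\cong P_{i,L},
\]
which restricts to $\mathrm{per}\,A_L\simeq\mathcal D^b(LQ)$.

\subsection*{Step 3: descent to $k$}
The tilting object $\Theta(A_L)$ is defined over $L$. On the other hand $F(\pi A)$ is defined over $k$, but it determines the summands of a candidate tilting object only up to even shifts. We match the two and read off the shifts from $\Theta(A_L)$. Call a module $M$ \emph{rigid} if $\mathrm{Ext}^1(M,M)=0$. Two facts are needed.
\begin{enumerate}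
\item[(R1)] An indecomposable rigid $kQ$-module $M$ has $\mathrm{End}(M)=k$. By Ringel \cite{ringel}, $\mathrm{End}(M)$ is the endomorphism ring of a simple module, and all of these equal $k$.
\item[(R2)] Two rigid $LQ$-modules with the same dimension vector $d$ are isomorphic. The isomorphism classes are the orbits of $G=\prod_i\mathrm{GL}_{d_i}(L)$ on an affine space $V$. Applying $\mathrm{Hom}(-,M)$ to $M\otimes_{LQ}\eqref{eq:res}$ gives $\dim\mathrm{End}(M)-\dim\mathrm{Ext}^1(M,M)=\dim G-\dim V$, and the orbit of $M$ has dimension $\dim G-\dim\mathrm{End}(M)$. So the orbit of a rigid module has dimension $\dim V$; being locally closed, it is open, and two nonempty open subsets of $V$ meet.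
\end{enumerate}

Write $A=\bigoplus_jA_j^{n_j}$ with pairwise nonisomorphic indecomposable projectives $A_j$. By \eqref{eq:fold}, $\mathrm{End}(\pi A_j)=\mathrm{End}_A(A_j)$ is local and $\mathrm{Hom}(\pi A_j,\Sigma\pi A_j)=0$. By Lemma~\ref{lem:hereditary}(c), $F(\pi A_j)\cong\pi T_j$ with $T_j=\Sigma^{s_j}M_j$, $s_j\in\{0,1\}$ and $M_j$ an indecomposable $kQ$-module. By \eqref{eq:fold} again, $\mathrm{Ext}^1(M_j,M_j)=\mathrm{Hom}(\pi T_j,\Sigma\pi T_j)=0$ and $\mathrm{End}(M_j)=\mathrm{End}(\pi T_j)\cong\mathrm{End}_A(A_j)$. So $\mathrm{End}_A(A_j)=k$ by (R1), and $A_{j,L}$ remains indecomposable.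

Put $T_j'=\Theta(A_{j,L})$. Then $\mathrm{Hom}^*(T'_j,T'_j)=L$ in degree $0$, so $T_j'\cong\Sigma^{s'_j}M'_j$ with $s_j'\in\mathbb Z$ and $M'_j$ an indecomposable rigid $LQ$-module. For $\epsilon\in\{0,1\}$ we use in turn $\Theta$, then \eqref{eq:fold} with Lemma~\ref{lem:scalars}, then $F$:
\begin{align*}
\bigoplus_m\mathrm{Hom}(P_{i,L},\Sigma^{2m+\epsilon}T_j')&\cong\bigoplus_m\mathrm{Hom}(X_i,\Sigma^{2m+\epsilon}A_{j,L})\\
&\cong\mathrm{Hom}(Z_i,\Sigma^\epsilon\pi A_j)\otimes L\cong\mathrm{Hom}(\pi P_i,\Sigma^\epsilon\pi T_j)\otimes L .
\end{align*}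
The first term is $M'_je_i$ if $\epsilon\equiv s'_j$ modulo $2$ and zero otherwise. The last term is $M_je_i\otimes L$ if $\epsilon=s_j$ and zero otherwise. Hence $s'_j=s_j+2c'_j$ for some $c'_j\in\mathbb Z$, and $M'_j$ and $M_{j,L}$ have the same dimension vector. The module $M_{j,L}$ is rigid by Lemma~\ref{lem:scalars}, so $M'_j\cong M_{j,L}$ by (R2), and $T'_j\cong(\Sigma^{2c'_j}T_j)_L$.

Let $\widetilde T=\bigoplus_j(\Sigma^{2c'_j}T_j)^{n_j}\in\mathcal D^b(kQ)$. Then $\widetilde T_L\cong\Theta(A_L)$ and $\pi\widetilde T\cong F(\pi A)$.
\begin{itemize}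
\item For $l\ne0$, $\mathrm{Hom}(\widetilde T,\Sigma^l\widetilde T)\otimes L\cong\mathrm{Hom}(A_L,\Sigma^lA_L)=0$.
\item Consequently $\mathrm{End}(\widetilde T)=\bigoplus_m\mathrm{Hom}(\widetilde T,\Sigma^{2m}\widetilde T)=\mathrm{End}(\pi\widetilde T)\cong\mathrm{End}(F\pi A)\cong\mathrm{End}(\pi A)=A$ as $k$-algebras.
\item If $Y\in\mathcal D(kQ)$ has $\mathrm{Hom}^*(\widetilde T,Y)=0$, then $\mathrm{Hom}^*(\widetilde T_L,Y_L)=0$. As $\Theta(A_L)$ generates $\mathcal D(LQ)$, we get $Y_L=0$ and $Y=0$. By (M2), $\mathrm{thick}(\widetilde T)=\mathrm{per}\,kQ$.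
\end{itemize}
So $\widetilde T$ is a tilting object of $\mathrm{per}\,kQ$ with endomorphism algebra $A$, and $A$ is derived equivalent to $kQ$. This proves (2)$\Rightarrow$(1) and completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{root}
\emph{On root categories of finite-dimensional algebras},
\texttt{https://www.math.uni-bielefeld.de/icra2012/presentations/icra2012\_fu.pdf}.

\bibitem{happel}
Happel, \emph{Triangulated categories in the representation theory of finite dimensional algebras}.

\bibitem{rickard}
Rickard, \emph{Derived equivalences as derived functors}, 1991.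

\bibitem{ringel}
Ringel, \emph{The braid group action on the set of exceptional sequences of a hereditary artin algebra}, Contemp. Math. 171, 1994.

\end{thebibliography}
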